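\title{The shape of Poisson hyperplane cells with many facets}

\begin{abstract}
Let $Z_{\mathbf o}$ be the zero cell of a stationary and isotropic Poisson hyperplane tessellation of $\mathbb R^d$, $d\ge2$. We prove that, given that $Z_{\mathbf o}$ has $n$ facets, the cell centered at its center of mass and scaled to mean width $2$ converges to the unit ball as $n\to\infty$, exponentially fast. More precisely, the conditional law of this shape satisfies a large deviation principle with speed $n$, whose rate function is $-\frac{d+1}{d-1}\log\int(\det R_K)^{1/(d+1)}\,d\sigma$, where $R_K$ is the tangential Hessian of the support function; the same holds for the typical cell, and $n^{2/(d-1)}\,\mathbb P(Z_{\mathbf o}\text{ has }n\text{ facets})^{1/n}$ converges to a positive constant. The proof reduces the problem to the volume of $n$-tuples of half-spaces that bound a polytope with $n$ facets near a given convex body, and computes this volume on the exponential scale by comparison with points in convex position near a paraboloid.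
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model and the problem}

Fix $d\ge2$. Let $\sigma$ be the rotation-invariant probability measure on the unit sphere $\mathbb S^{d-1}$, let $\omega_d$ be the surface area of $\mathbb S^{d-1}$, let $B^d$ be the unit ball and $o$ the origin, and put $H(u,t)=\{y\in\mathbb R^d:\langle y,u\rangle=t\}$ for $u\in\mathbb S^{d-1}$, $t\in\mathbb R$. The stationary and isotropic Poisson hyperplane process $X$ with intensity $\gamma>0$ is the Poisson process on the space of hyperplanes with intensity measure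
\[
\Theta(\cdot)=\gamma\int_{\mathbb S^{d-1}}\int_0^\infty\mathbf 1\{H(u,t)\in\cdot\}\,dt\,\sigma(du).
\]
Thus the number of hyperplanes of $X$ in a measurable set $\mathcal H$ with $\Theta(\mathcal H)<\infty$ is a Poisson variable with mean $\Theta(\mathcal H)$, and the numbers in disjoint sets are independent. The \emph{cells} are the closures of the connected components of the complement of the union of all hyperplanes of $X$. Almost surely they are convex polytopes, and exactly one of them, the \emph{zero cell} $Z_{\mathbf o}$, contains the origin. We write $f(P)$ for the number of facets, that is, $(d-1)$-dimensional faces, of a polytope $P$.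

A \emph{convex body} is a nonempty compact convex subset $K$ of $\mathbb R^d$; its interior may be empty. Its support function is $h_K(x)=\max_{y\in K}\langle x,y\rangle$. The map $K\mapsto h_K$ is a bijection onto the sublinear (convex and positively $1$-homogeneous) functions on $\mathbb R^d$, and the Hausdorff distance is $d_H(K,L)=\max_{|u|=1}|h_K(u)-h_L(u)|$. The space of convex bodies always carries this metric. We measure size by
\[
\Phi(K)=\int_{\mathbb S^{d-1}}h_K(u)\,\sigma(du).
\]
Since $h_K(u)+h_K(-u)$ is the width of $K$ in direction $u$, this is half the mean width. The functional $\Phi$ is continuous, monotone under inclusion, homogeneous of degree $1$ and translation invariant, and $\Phi(B^d)=1$. It is the size that the process sees: $\gamma\Phi(K)$ is the mean number of hyperplanes of $X$ that meet $K$, see \eqref{eq:hit}. For a body $K$ with interior points let $\mathbf c(K)$ be its center of mass, an interior point of $K$, and define the \emph{shape}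
\[
\mathfrak s(K)=\Phi(K)^{-1}\bigl(K-\mathbf c(K)\bigr).
\]
The maps $\mathbf c$ and $\mathfrak s$ are continuous on the open set of bodies with interior points: if $K_k\to K$, the indicator functions converge outside the null set $\partial K$.

For $n\ge d+1$ let $\mu_n$ be the law of $\mathfrak s(Z_{\mathbf o})$ conditioned on the event $\{f(Z_{\mathbf o})=n\}$. The following conjecture is posed in \cite{thesis}:
\begin{quote}
\emph{As $n\to\infty$, the measures $\mu_n$ converge weakly to the Dirac measure $\delta_{B^d}$; equivalently, $\mathbb P\bigl(d_H(\mathfrak s(Z_{\mathbf o}),B^d)>\varepsilon\mid f(Z_{\mathbf o})=n\bigr)\to0$ for every $\varepsilon>0$.}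
\end{quote}
The measure $\mu_{d+1}$ lives on simplices, and the question is what the cell looks like at the other extreme. Each $\mu_n$ is rotation invariant, so if $\mu_n\to\delta_K$, then $K$ is a ball centered at $o$ with $\Phi(K)=1$, that is, $K=B^d$. The content of the conjecture is therefore concentration: symmetry alone does not exclude a randomly rotated ellipsoid as a limit, nor shapes that become flat. The reason to expect the ball is a competition for room. A cell has $n$ facets only if none of its $n$ bounding hyperplanes is cut off by the others. Where the boundary of the limit shape has small radii of curvature, hyperplanes with nearby normals almost pass through one point, and each has little room to move without becoming redundant or making a neighbor redundant. Large radii of curvature give more room, but their average over all directions is at most $\Phi$. The gain is a concave function of the radii, so the budget is best spent evenly.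

\subsection{Results}

\begin{theorem}\label{thm:main}
For each $\varepsilon>0$ there is $c>0$ such that
\[
\mathbb P\bigl(d_H(\mathfrak s(Z_{\mathbf o}),B^d)>\varepsilon\mid f(Z_{\mathbf o})=n\bigr)\le e^{-cn}
\]
for all large $n$. In particular $\mu_n\to\delta_{B^d}$ weakly, and the conjecture is true for every $d\ge2$.
\end{theorem}

To state the sharp form we quantify the room. By Alexandrov's theorem (Section~\ref{sec:E}), the support function of any convex body $K$ has a second-order Taylor expansion at $\sigma$-almost every $u\in\mathbb S^{d-1}$, with a positive semidefinite Hessian $D^2h_K(u)$ that annihilates $u$. Let $R_K(u)$ be its restriction to $u^\perp$, and put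
\begin{equation}\label{eq:E}
E(K)=\int_{\mathbb S^{d-1}}\bigl(\det R_K(u)\bigr)^{1/(d+1)}\,\sigma(du).
\end{equation}
For smooth $K$ with positive curvature, $u\mapsto\nabla h_K(u)$ is the inverse of the Gauss map and $R_K(u)$ is its differential, so the eigenvalues of $R_K(u)$ are the principal radii of curvature. For the ball $rB^d$ we have $R=rI$, hence $E(B^d)=1$. For a polytope $h_K$ is piecewise linear, hence $E(K)=0$.

The \emph{typical cell} $Z$ is defined as follows. Let $\gamma_d$ be the mean number of cells $C$ with $\mathbf c(C)\in[0,1]^d$; we check in Section~\ref{sec:reduction} that $0<\gamma_d<\infty$. Then $\gamma_d\,\mathbb P(Z\in\mathcal A)$ is the mean number of cells $C$ with $\mathbf c(C)\in[0,1]^d$ and $C-\mathbf c(C)\in\mathcal A$. Recall also that probability measures $\nu_n$ on a metric space satisfy a \emph{large deviation principle with speed $n$ and rate function} $J\ge0$ if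
\[
\limsup_n\tfrac1n\log\nu_n(\mathcal C)\le-\inf_{\mathcal C}J,\qquad\liminf_n\tfrac1n\log\nu_n(\mathcal O)\ge-\inf_{\mathcal O}J
\]
for all closed $\mathcal C$ and open $\mathcal O$; the rate function is \emph{good} if all sets $\{J\le\ell\}$, $\ell<\infty$, are compact.

\begin{theorem}\label{thm:ldp}
\begin{itemize}
\item[(a)] There is $\kappa_d\in(0,\infty)$ with
\[
\lim_{n\to\infty}n^{2/(d-1)}\,\mathbb P\bigl(f(Z_{\mathbf o})=n\bigr)^{1/n}=\omega_d^{2/(d-1)}\kappa_d .
\]
\item[(b)] The measures $\mu_n$ satisfy a large deviation principle on the space of convex bodies with speed $n$ and good rate function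
\[
J(K)=\begin{cases}-\frac{d+1}{d-1}\log E(K)&\text{if }\Phi(K)=1,\ \operatorname{int}K\ne\emptyset,\ \mathbf c(K)=o,\\[2pt] \infty&\text{otherwise}\end{cases}
\]
(with $-\log0=\infty$), and $J(K)=0$ if and only if $K=B^d$.
\item[(c)] The same large deviation principle holds for the law of the shape $\mathfrak s(Z)$ of the typical cell given $f(Z)=n$.
\end{itemize}
\end{theorem}

\subsection{Plan of the proof and role of the hypotheses}

Throughout,
\[
D=d-1,\qquad\theta=\frac{D}{D+2}=\frac{d-1}{d+1},\qquad\frac1\theta=1+\frac2D,\qquad\omega=\omega_d .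
\]
Section~\ref{sec:reduction} removes the Poisson process: the probabilities in the theorems are volumes $v_n$ of sets of $n$-tuples of half-spaces that bound a polytope with $n$ facets. The heart of the paper is the statement that the volume of the tuples whose polytope is close to $K$ behaves like $(\omega^{2/D}\kappa_dE(K)^{1/\theta}n^{-2/D})^n$ (Propositions~\ref{prop:lower} and~\ref{prop:upper}). Section~\ref{sec:plane} derives this form by hand for $d=2$. Section~\ref{sec:E} shows that $E\le\Phi^\theta$ with equality only for balls, Section~\ref{sec:kappa} defines $\kappa_d$ through a model problem on the paraboloid, and Section~\ref{sec:proofs} concludes by compactness.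

Stationarity enters through the factor $dt$ in $\Theta$: it makes the volumes $v_n$ translation invariant, and in local charts it makes the measure invariant under the shears that normalize the support function to a paraboloid. Isotropy enters through the density of $\sigma$ in charts, \eqref{eq:chart}, and through the inequality \eqref{eq:trace} that ties the radii of curvature to $\Phi$. Without isotropy the problem can lose its meaning: if $\sigma$ is replaced by the uniform distribution on the $2d$ vectors $\pm e_1,\dots,\pm e_d$, every cell is a box with $2d$ facets.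

\section{From the Poisson process to volumes of polytopes}\label{sec:reduction}

\subsection{Configurations of half-spaces}

Let $\lambda=\sigma\otimes dt$ on $\mathbb S^{d-1}\times\mathbb R$, where $(u,t)$ stands for the half-space $\{y:\langle y,u\rangle\le t\}$. For a configuration $(u_i,t_i)_{i\le n}$ let $P=\bigcap_i\{y:\langle y,u_i\rangle\le t_i\}$, and let $\mathcal P_n$ be the set of configurations for which $P$ is bounded, has interior points and has $n$ facets.

\begin{lemma}\label{lem:config}
A configuration belongs to $\mathcal P_n$ if and only if $P$ is bounded with interior points and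
\begin{equation}\label{eq:facet}
\text{for every $i$ there is $y_i$ with }\ \langle y_i,u_i\rangle=t_i\ \text{ and }\ \langle y_i,u_j\rangle<t_j\ \text{ for all }j\ne i .
\end{equation}
In this case $y_i\in P$ and $h_P(u_i)=t_i$. The set $\mathcal P_n$ is open, it is nonempty for $n\ge d+1$, and $P$ depends continuously on the configuration in $\mathcal P_n$.
\end{lemma}

\begin{proof}
Let $P$ be bounded with interior points. Every facet spans one of the hyperplanes $H(u_i,t_i)$, and different facets span different hyperplanes. If there are $n$ facets, the $n$ hyperplanes are therefore distinct and each carries a facet. The $i$-th facet is not covered by its finitely many lower-dimensional intersections with the other hyperplanes, and any point $y_i$ left uncovered satisfies \eqref{eq:facet}. Conversely, under \eqref{eq:facet} a neighborhood of $y_i$ in $H(u_i,t_i)$ lies in $P$, so this hyperplane carries a facet, and the hyperplanes are distinct because $y_i\notin H(u_j,t_j)$.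

Condition \eqref{eq:facet} is open: after a small perturbation $(u_i',t_i')$ the points $y_i+(t_i'-\langle y_i,u_i'\rangle)u_i'$ serve. Put $m=\min_{|u|=1}\max_i\langle u,u_i\rangle$. If $m>0$, then $m|y|\le\max_it_i$ on $P$; if $m\le0$ and $P\neq\emptyset$, then $P$ contains a ray. So boundedness of a nonempty $P$ is the open condition $m>0$. Now fix a configuration in $\mathcal P_n$ and translate it so that $o\in\operatorname{int}P$, say $t_i\ge2r>0$. For configurations with $|u_i'-u_i|,|t_i'-t_i|\le\delta$ and $\delta$ small we have $t_i'\ge r$, so $o\in\operatorname{int}P'$, and $P,P'\subset LB^d$ with $L=2(\max_it_i+1)/m$. For $y\in P'$ we get $\langle y,u_i\rangle\le t_i+(L+1)\delta\le(1+(L+1)\delta/r)\,t_i$, so $P'\subset(1+(L+1)\delta/r)P$, and the same holds with $P$ and $P'$ exchanged. This proves openness and continuity. Finally, take $n$ distinct unit vectors that include the vertices of a regular simplex inscribed in the sphere, and $t_i=1$, $y_i=u_i$.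
\end{proof}

For a Borel set $\mathcal U$ of convex bodies put
\[
v_n(\mathcal U)=\lambda^n\bigl(\{\text{configurations in }\mathcal P_n\text{ with }P\in\mathcal U\}\bigr).
\]
The map $(u,t)\mapsto(u,t+\langle a,u\rangle)$ preserves $\lambda$ and translates $P$ by $a$, and $(u,t)\mapsto(u,st)$ multiplies $\lambda$ and $P$ by $s$. Hence
\begin{equation}\label{eq:inv}
v_n(\mathcal U+a)=v_n(\mathcal U),\qquad v_n(s\,\mathcal U)=s^nv_n(\mathcal U)\qquad(a\in\mathbb R^d,\ s>0).
\end{equation}
The first identity shows why the shape has to be centered: $v_n$ gives the same mass to a neighborhood of $B^d$ and to the corresponding neighborhood of $B^d+a$.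

\subsection{The reduction}

Every hyperplane has the two names $H(u,t)=H(-u,-t)$, one for each half-space that it bounds. Since $\sigma$ is even, $\Theta$ is the image of $\frac\gamma2\lambda$ under $(u,t)\mapsto H(u,t)$, and $\Theta$ together with a choice of side (counting measure on the two sides) is the measure $\gamma\lambda$ on half-spaces. In particular $\Theta$ is translation invariant, so $X$ is stationary. As $H(u,t)$ meets $K$ if and only if $-h_K(-u)\le t\le h_K(u)$,
\begin{equation}\label{eq:hit}
\Theta(\{H:H\cap K\ne\emptyset\})=\frac\gamma2\int\bigl(h_K(u)+h_K(-u)\bigr)\,\sigma(du)=\gamma\Phi(K).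
\end{equation}
We use Mecke's formula: for measurable $F\ge0$,
\[
\mathbb E\sum F\bigl(H_1,\dots,H_n;X\setminus\{H_1,\dots,H_n\}\bigr)=\int\mathbb E\,F(H_1,\dots,H_n;X)\,\Theta^n\bigl(d(H_1,\dots,H_n)\bigr),
\]
where the sum runs over ordered $n$-tuples of distinct elements of $X$.

Three almost sure properties will be used. First, by \eqref{eq:hit} every ball meets finitely many hyperplanes of $X$, and none passes through $o$. Second, all cells are bounded. Indeed, cover the sphere by finitely many caps of diameter less than $1$; for each cap the hyperplanes $H(u,t)$ with $u$ in the cap and $t>0$ have infinite $\Theta$-measure, so $X$ contains one of them; these finitely many normals have $m>0$ in the notation of the last proof, so $Z_{\mathbf o}$ is bounded. By stationarity the same holds for the cell of every rational point, and every cell has a rational interior point. Third, no point lies on $d+1$ hyperplanes of $X$: for $\Theta^d$-almost every $d$-tuple the intersection is a single point, the hyperplanes through a given point form a $\Theta$-null set,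 and Mecke's formula applies. We also obtain $0<\gamma_d<\infty$. Centers of mass of two different cells are interior points separated by a hyperplane of $X$; so at most $2^N$ cells have their center in $[0,1]^d$, where $N$ is the Poisson number of hyperplanes meeting the cube, and $\mathbb E\,2^N<\infty$. If $\gamma_d$ were $0$, stationarity would leave no cell center anywhere.

For a Borel set $\mathcal A$ of convex bodies let
\begin{align*}
\mathcal S_0(\mathcal A)&=\{K:\operatorname{int}K\ne\emptyset,\ o\in K,\ \Phi(K)\le1,\ \mathfrak s(K)\in\mathcal A\},\\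
\mathcal S_1(\mathcal A)&=\{K:\operatorname{int}K\ne\emptyset,\ \mathbf c(K)\in[0,1]^d,\ \Phi(K)\le1,\ \mathfrak s(K)\in\mathcal A\},
\end{align*}
and write $\mathcal S_0,\mathcal S_1$ when $\mathcal A$ is the whole space. Both are contained in
\[
\mathcal K=\{K:K\cap[0,1]^d\ne\emptyset,\ \Phi(K)\le1\}.
\]
This class is compact. For $x,y\in K$ we have $\Phi(K)\ge\Phi([x,y])=|x-y|\int\langle u,e_1\rangle_+\,\sigma(du)$, so the bodies in $\mathcal K$ lie in a fixed ball; $\mathcal K$ is closed; and by Blaschke's selection theorem the bodies contained in a fixed ball form a compact set.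

\begin{lemma}\label{lem:reduction}
For every Borel set $\mathcal A$ and $n\ge d+1$,
\begin{align*}
\mathbb P\bigl(f(Z_{\mathbf o})=n,\ \mathfrak s(Z_{\mathbf o})\in\mathcal A\bigr)&=v_n(\mathcal S_0(\mathcal A)),\\
\gamma_d\,\mathbb P\bigl(f(Z)=n,\ \mathfrak s(Z)\in\mathcal A\bigr)&=\gamma^d\,\frac{(n-d)!}{n!}\,v_n(\mathcal S_1(\mathcal A)).
\end{align*}
Moreover $0<v_n(\mathcal S_i)<\infty$, so the conditional laws of the shape given $n$ facets are $v_n(\mathcal S_i(\cdot))/v_n(\mathcal S_i)$, with $i=0$ for the zero cell and $i=1$ for the typical cell.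
\end{lemma}

\begin{proof}
Let $C$ be a cell with $n$ facets. It is the intersection of $n$ half-spaces bounded by the hyperplanes of $X$ that carry its facets. Any other hyperplane of $X$ misses $C$: it misses the interior, so if it met $C$ it would contain a face, hence a vertex, and this vertex already lies on $d$ facet hyperplanes. Conversely, if $n$ hyperplanes of $X$ with a choice of sides form a configuration in $\mathcal P_n$ and no other hyperplane of $X$ meets $P$, then $P$ is a cell. Each such cell arises from $n!$ orderings. By Mecke's formula and \eqref{eq:hit}, the mean number of cells with $n$ facets in a Borel set $\mathcal U$ is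
\[
\frac{\gamma^n}{n!}\int_{\mathcal P_n}\mathbf 1\{P\in\mathcal U\}\,e^{-\gamma\Phi(P)}\,d\lambda^n=\frac{\gamma^n}{n!}\int_0^\infty\gamma e^{-\gamma s}\,G(s)\,ds,\qquad G(s)=v_n(\mathcal U\cap\{\Phi\le s\}),
\]
where we used $e^{-\gamma\Phi}=\int_\Phi^\infty\gamma e^{-\gamma s}\,ds$.

For the zero cell take $\mathcal U=\{o\in P,\ \mathfrak s(P)\in\mathcal A\}$. This set is invariant under scaling, so $G(s)=s^nG(1)$ by \eqref{eq:inv}, and $\int_0^\infty\gamma e^{-\gamma s}s^n\,ds=n!\,\gamma^{-n}$.

For the typical cell take $\mathcal U=\{\mathbf c(P)\in[0,1]^d,\ \mathfrak s(P)\in\mathcal A\}$. The measure $B\mapsto v_n(\{\mathbf c(P)\in B,\ \Phi(P)\le1,\ \mathfrak s(P)\in\mathcal A\})$ on $\mathbb R^d$ is translation invariant by \eqref{eq:inv}. It is finite for bounded $B$: the polytopes in question lie in a ball $rB^d$, so $|t_i|=|h_P(u_i)|\le r$ and the volume is at most $(2r)^n$. Hence it is a multiple of Lebesgue measure, and scaling by $s^{-1}$, which turns $[0,1]^d$ into $[0,s^{-1}]^d$, gives $G(s)=s^{n}s^{-d}G(1)$. Now $\int_0^\infty\gamma e^{-\gamma s}s^{n-d}\,ds=(n-d)!\,\gamma^{d-n}$.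

Finiteness of $v_n(\mathcal S_i)$ follows in the same way from $\mathcal S_i\subset\mathcal K$. For positivity, scale and translate a configuration in $\mathcal P_n$ so that $\Phi(P)<1$ and $\mathbf c(P)$ is the origin, or the center of the cube; by Lemma~\ref{lem:config} a whole neighborhood of it has $P\in\mathcal S_i$.
\end{proof}

The intensity $\gamma$ has disappeared, and the task is to find where the measure $v_n$ puts its mass. Let $U_\rho(K)=\{L:d_H(L,K)<\rho\}$, and for a Borel set $\mathcal U$ put
\[
v^*(\mathcal U)=\limsup_nn^{2/D}v_n(\mathcal U)^{1/n},\qquad v_*(\mathcal U)=\liminf_nn^{2/D}v_n(\mathcal U)^{1/n}.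
\]
Since $v_n(\mathcal U_1\cup\dots\cup\mathcal U_k)\le k\max_jv_n(\mathcal U_j)$, we have $v^*(\mathcal U_1\cup\dots\cup\mathcal U_k)=\max_jv^*(\mathcal U_j)$.

\subsection{Charts: facets as points in convex position}\label{sub:charts}

For each $\xi\in\mathbb S^{d-1}$ fix a linear isometry $\xi^\perp\cong\mathbb R^D$. A half-space $(u,t)$ with $\langle u,\xi\rangle>0$ has \emph{chart coordinates} $(x,s)\in\xi^\perp\times\mathbb R$ defined by
\[
u=\frac{\xi+x}{|\xi+x|},\qquad t=\frac{s}{|\xi+x|},
\]
so that it is the half-space $\{y:\langle y,\xi+x\rangle\le s\}$. In these coordinates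
\begin{equation}\label{eq:chart}
\sigma(du)=\omega^{-1}(1+|x|^2)^{-d/2}\,dx,\qquad\lambda(du\,dt)=\omega^{-1}(1+|x|^2)^{-(d+1)/2}\,dx\,ds .
\end{equation}
To see the first formula, compute the volume $\omega\sigma(A)/d$ of the cone over $A$ in $B^d$ in the coordinates $y=r(\xi+x)$, $dy=r^{d-1}dr\,dx$, $0\le r\le|\xi+x|^{-1}$. The chart is bi-Lipschitz near $\xi$: if $u,v$ have coordinates $x_u,x_v$, then
\begin{equation}\label{eq:lip}
|u-v|\le|x_u-x_v|,\qquad\text{and}\qquad|x_u-x_v|\le5|u-v|\ \text{ if }\langle u,\xi\rangle,\langle v,\xi\rangle\ge\tfrac35 .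
\end{equation}
The first inequality holds because the nearest-point map onto $B^d$ is $1$-Lipschitz. For the second, with $\alpha=\langle u,\xi\rangle$, $\beta=\langle v,\xi\rangle$, we have $|u/\alpha-v/\beta|\le|u-v|/\alpha+|\alpha-\beta|/(\alpha\beta)\le(\frac53+\frac{25}9)|u-v|$.

The map that sends $y\in\mathbb R^d$ to the function $x\mapsto\langle y,\xi+x\rangle$ is a bijection onto the affine functions on $\xi^\perp$. For half-spaces in one chart, \eqref{eq:facet} therefore says that for each $i$ there is an affine function $\ell_i$ with $\ell_i(x_i)=s_i$ and $\ell_i(x_j)<s_j$ for $j\ne i$. We then say that the points $(x_i,s_i)\in\mathbb R^{D+1}$ are in \emph{convex position}. Moreover $s_i=h_P(\xi+x_i)$, so if $P$ is close to $K$, the points are close to the graph of the convex function $x\mapsto h_K(\xi+x)$, whose Hessian at $0$ is $R_K(\xi)$. Locally we have to measure $n$-tuples of points in convex position near a paraboloid.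

\section{The planar case by hand}\label{sec:plane}

Let $d=2$, so $D=1$ and $\theta=\frac13$. Points $(x_i,s_i)$ of the plane with $x_1<\dots<x_n$ are in convex position exactly when the chord slopes $m_i=(s_{i+1}-s_i)/(x_{i+1}-x_i)$ increase strictly, and the volume of such tuples can be computed exactly.

\begin{lemma}\label{lem:planar}
Let $n\ge2$, $a,b,\eta>0$, and let $I$ be an interval of length $b$. Consider the $n$-tuples in $([0,a]\times\mathbb R)^n$ that are in convex position, have all slopes of chords between consecutive points in $I$, and whose leftmost point $(x,s)$ satisfies $|s-x^2/2|\le\eta/2$. Their volume is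
\[
\eta\,\frac{n\,a^{2n-1}b^{\,n-1}}{(2n-1)!}.
\]
Under the normalized volume, the ordered abscissas are distributed as the order statistics number $1,3,\dots,2n-1$ of $2n-1$ independent uniform points of $[0,a]$, and the slopes as the order statistics of $n-1$ independent uniform points of $I$.
\end{lemma}

\begin{proof}
There are $n!$ orderings. For fixed $x_1<\dots<x_n$ the map $(s_1,m_1,\dots,m_{n-1})\mapsto(s_1,\dots,s_n)$ is triangular with Jacobian $\prod_{i<n}(x_{i+1}-x_i)$. This product is the volume of the ways to insert one extra point into each gap $(x_i,x_{i+1})$, so its integral over the $x_i$ is the volume $a^{2n-1}/(2n-1)!$ of increasing $(2n-1)$-tuples in $[0,a]$. The increasing slopes contribute $b^{n-1}/(n-1)!$, and $s_1$ contributes $\eta$.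
\end{proof}

Since $((2n-1)!)^{1/n}\sim(2n/e)^2$, the $n$-th root of this volume is asymptotic to $\frac{e^2}4a^2b\,n^{-2}$. The factor $n^{-2}$ is the height of a parabolic arc over a gap of length $n^{-1}$; in dimension $D$ the gaps have size $n^{-1/D}$, which explains the normalization $n^{2/D}$ in $v^*$ and $v_*$.

We now argue heuristically. Let $K$ be a smooth planar body, and cut the circle of directions into short arcs, the $j$-th one corresponding to an interval of length $a_j$ in a chart at $\xi_j$. There $h_K(\xi_j+x)$ has second derivative about $R_j=R_K(\xi_j)$, so the available slopes fill an interval of length about $R_ja_j$. With the density $\omega^{-1}=1/2\pi$ from \eqref{eq:chart}, $n_j$ facets with normals in the $j$-th arc contribute about $(b_jn_j^{-2})^{n_j}$, where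
\[
b_j=\frac{e^2}{4}\,\omega^{-1}R_ja_j^3,\qquad\text{so that}\qquad b_j^{1/3}\approx\Bigl(\frac{e^2}4\,\omega^2\Bigr)^{1/3}R_j^{1/3}\,\sigma(\text{arc }j),
\]
because the arc has $\sigma$-measure about $a_j/\omega$. If different arcs do not interact, it remains to distribute the $n$ labels among the arcs in the best way. This step is rigorous and the same in all dimensions.

\begin{lemma}\label{lem:alloc}
Let $b_1,\dots,b_J>0$, $\Sigma=\sum_jb_j^\theta$, and for integers $n_j\ge0$ with $\sum_jn_j=n$ let
\[
A(n_1,\dots,n_J)=\frac{n!}{\prod_jn_j!}\prod_j\bigl(b_jn_j^{-2/D}\bigr)^{n_j},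
\]
where factors with $n_j=0$ equal $1$. Then $A(n_1,\dots,n_J)\le n^{-2n/D}\Sigma^{n/\theta}$. If $n\to\infty$ and $n_j/n\to b_j^\theta/\Sigma$ for all $j$, then $n^{2/D}A(n_1,\dots,n_J)^{1/n}\to\Sigma^{1/\theta}$.
\end{lemma}

\begin{proof}
Let $f_j=n_j/n$ and let $\pi=\frac{n!}{\prod n_j!}\prod f_j^{n_j}$ be the probability of $(n_j)$ under the multinomial law with parameters $n$ and $(f_j)$. Using $1+2/D=1/\theta$,
\[
n^{2/D}A^{1/n}=\pi^{1/n}\prod_{f_j>0}\bigl(b_jf_j^{-1/\theta}\bigr)^{f_j}=\pi^{1/n}\exp\Bigl(\frac1\theta\sum_{f_j>0}f_j\log\frac{b_j^\theta}{f_j}\Bigr).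
\]
By $\pi\le1$ and Jensen's inequality for the logarithm this is at most $\Sigma^{1/\theta}$. If $f_j\to b_j^\theta/\Sigma$, the exponential tends to $\Sigma^{1/\theta}$, and it remains to see that $\pi\ge(n+1)^{-J}$. For large $n$ all $n_j$ are positive. The ratio of the probability of another vector $(m_j)$ to that of $(n_j)$ is $\prod_j\frac{n_j!}{m_j!}n_j^{m_j-n_j}$, since $\sum(m_j-n_j)=0$. Each factor is at most $1$: it is $n_j^{m_j-n_j}/((n_j+1)\cdots m_j)$ if $m_j>n_j$ and $(m_j+1)\cdots n_j/n_j^{n_j-m_j}$ if $m_j<n_j$. So $(n_j)$ is a most likely vector among at most $(n+1)^J$.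
\end{proof}

In the plane the heuristic thus predicts $n^2v_n(U_\rho(K))^{1/n}\approx\omega^2\frac{e^2}4\bigl(\int R_K^{1/3}d\sigma\bigr)^3=\omega^2\frac{e^2}{4}E(K)^3$ for small $\rho$. Which $K$ with $\Phi(K)\le1$ wins? Write $h_K(r\cos\varphi,r\sin\varphi)=rp(\varphi)$. The Laplacian in polar coordinates gives $R_K=p+p''$, hence $\int R_K\,d\sigma=\int p\,d\sigma=\Phi(K)$, and Jensen's inequality yields $E(K)\le\Phi(K)^{1/3}$ with equality only if $p+p''$ is constant, that is, for disks.

Four things are missing for a proof in all dimensions. There is no exact count for $D\ge2$, so the constant $e^2/4$ is replaced by a constant $\kappa_d$ that is defined through a superadditivity argument (Section~\ref{sec:kappa}). For the lower bound, configurations in different patches must be compatible; small margins between patches achieve this (Section~\ref{sec:lower}). For the upper bound the interaction can be dropped for free, but compactness forces us to treat every convex body $K$, where $R_K$ exists only almost everywhere, may be singular, and a small set of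 directions remains uncovered (Section~\ref{sec:upper}). Finally, the inequality $E\le\Phi^\theta$ and its equality case are needed without smoothness.

\section{The functional $E$}\label{sec:E}

We write $A\succeq0$ ($A\succ0$) for positive semidefinite (definite) symmetric matrices.

\begin{theorem}[Alexandrov; see {\cite[Ch.~6]{EG}}]\label{thm:AL}
Let $h:\mathbb R^d\to\mathbb R$ be convex. At almost every $x$ there is a second-order Taylor expansion $h(x+z)=h(x)+\langle\nabla h(x),z\rangle+\frac12z^TD^2h(x)z+o(|z|^2)$ with $D^2h(x)\succeq0$. The distributional Hessian $[D^2h]$ is a Radon measure with values in the positive semidefinite matrices; its absolutely continuous part has density $D^2h(x)$, and its singular part is positive semidefinite.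
\end{theorem}

Let $h=h_K$. By homogeneity, if the expansion holds at $x$, it holds at $rx$ for $r>0$ with $D^2h(rx)=r^{-1}D^2h(x)$. The set of such points is a cone of full measure, so it contains $\sigma$-almost every $u$; we call these \emph{Alexandrov points}. Comparing the expansion with $h((1+s)u)=(1+s)h(u)$ gives $h(u)=\langle\nabla h(u),u\rangle$ and $u^TD^2h(u)u=0$, hence $D^2h(u)u=0$ because $D^2h(u)\succeq0$. Thus $R_K(u)$ and $E(K)$ in \eqref{eq:E} are well defined, and at an Alexandrov point $\xi$,
\begin{equation}\label{eq:taylor}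
h(\xi+x)=\langle\nabla h(\xi),\xi+x\rangle+\tfrac12x^TR_K(\xi)x+o(|x|^2),\qquad x\in\xi^\perp .
\end{equation}
Note that $d+1=D+2$, so $(\det R)^{1/(d+1)}=((\det R)^{1/D})^\theta$.

\begin{lemma}\label{lem:elem}
$E$ is translation invariant and homogeneous of degree $\theta$, and $E(K)=0$ if $\operatorname{int}K=\emptyset$.
\end{lemma}

\begin{proof}
A translation adds a linear function to $h_K$, and scaling by $s$ multiplies $R_K$ by $s$ and $(\det R_K)^{1/(D+2)}$ by $s^\theta$. If $K\subset a+w^\perp$ with $|w|=1$, then $h(x+sw)=h(x)+s\langle a,w\rangle$, so $w^TD^2h(u)w=0$ and $D^2h(u)w=0$. For $u\ne\pm w$ the nonzero vector $w-\langle w,u\rangle u\in u^\perp$ lies in the kernel of $R_K(u)$.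
\end{proof}

In the plane we used $\int(p+p'')\,d\sigma=\int p\,d\sigma$. For a nonsmooth body part of the second derivative is singular, and the identity becomes an inequality.

\begin{lemma}\label{lem:iso}
For every convex body $K$ we have $E(K)\le\Phi(K)^\theta$. If $\Phi(K)>0$, equality holds if and only if $K$ is a ball.
\end{lemma}

\begin{proof}
Let $h=h_K$, $R=R_K$. By Theorem~\ref{thm:AL}, the distribution $\Delta h$ is the measure $|x|^{-1}\operatorname{tr}R(x/|x|)\,dx+\mu_s$ with $\mu_s\ge0$ singular. Test it against $\psi(x)=g(|x|)$, where $g\ge0$ is smooth, compactly supported in $[0,\infty)$ and equal to $1$ on an interval $[0,r_0]$. In polar coordinates, integrating by parts twice,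
\[
\int h\,\Delta\psi\,dx=\omega\Phi(K)\int_0^\infty r^d\Bigl(g''+\frac{d-1}rg'\Bigr)dr=-\omega\Phi(K)\int_0^\infty r^{d-1}g'\,dr=\omega D\,\Phi(K)\int_0^\infty r^{d-2}g\,dr ,
\]
while the absolutely continuous part contributes $\omega\int\operatorname{tr}R\,d\sigma\int_0^\infty r^{d-2}g\,dr$. Hence
\[
\omega D\Bigl(\Phi(K)-\int\tfrac1D\operatorname{tr}R\,d\sigma\Bigr)\int_0^\infty r^{d-2}g\,dr=\int g(|x|)\,\mu_s(dx)\ge0 .
\]
Since $r_0$ is arbitrary,
\begin{equation}\label{eq:trace}
\int\tfrac1D\operatorname{tr}R_K\,d\sigma\le\Phi(K),\qquad\text{with equality if and only if }\mu_s=0 .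
\end{equation}
The arithmetic-geometric mean inequality for the eigenvalues of $R$, Jensen's inequality for $t\mapsto t^\theta$ and \eqref{eq:trace} give
\[
E(K)\le\int\Bigl(\frac{\operatorname{tr}R}D\Bigr)^\theta d\sigma\le\Bigl(\int\frac{\operatorname{tr}R}D\,d\sigma\Bigr)^\theta\le\Phi(K)^\theta .
\]
A ball of radius $r$ has $R=rI$ and $\Phi=r$, so equality holds. Conversely, let equality hold and $\Phi=\Phi(K)>0$. Then $\mu_s=0$, and strict concavity of $t^\theta$ forces $\frac1D\operatorname{tr}R=\Phi$ almost everywhere, so $\Delta h=D\Phi/|x|$ as distributions on $\mathbb R^d$. By \eqref{eq:trace} for the ball $\Phi B^d$, the function $\Phi|x|$ has the same distributional Laplacian. So $h-\Phi|\cdot|$ is harmonic in the sense of distributions, hence smooth on $\mathbb R^d$ by Weyl's lemma. It is homogeneous of degree $1$, so its gradient is constant along rays and continuous at $o$, hence equal to a constant vector $a$. Thus $h=\Phi|\cdot|+\langle a,\cdot\rangle$ and $K=a+\Phi B^d$.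
\end{proof}

The lower bound on $v_n$ will be proved for bodies of class $C^2_+$, meaning that $h_K\in C^2(\mathbb R^d\setminus\{o\})$ and $R_K(u)\succ0$ for all $u$. To reach a general $K$ we have to approximate it without losing $E$. This is not automatic: every body is a limit of polytopes, so $E$ is discontinuous at every $K$ with $E(K)>0$. Averaging over small rotations works, because it can only add to the Hessian what was singular before and because $\det^{1/(D+2)}$ is concave.

\begin{lemma}\label{lem:smooth}
For every convex body $K$ there are bodies $K_k\to K$ of class $C^2_+$ with $E(K_k)\ge E(K)$.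
\end{lemma}

\begin{proof}
Let $h=h_K$, let $dg$ be the Haar probability measure on $SO(d)$, let $\chi_k$ be a smooth probability density supported in $\{\|g-I\|\le1/k\}$, and put $h_k(x)=\int h(gx)\chi_k(g)\,dg$. Each $h_k$ is sublinear, and $h_k\to h$ uniformly on $\mathbb S^{d-1}$ because $h$ is Lipschitz. To see that $h_k$ is smooth off $o$, fix a unit vector $u_0$, and for $u\neq-u_0$ let $v(u)$ be the rotation in the plane of $u_0,u$ that takes $u_0$ to $u$; it depends smoothly on $u$. By invariance of the Haar measure $h_k(u)=\int h(gu_0)\chi_k(gv(u)^{-1})\,dg$, which is smooth in $u$.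

Let $z\in\mathbb R^d$ and let $\varphi\ge0$ be a test function supported off $o$. By Fubini's theorem and Theorem~\ref{thm:AL} for the convex functions $h\circ g$, dropping the singular parts,
\[
\int\varphi\;z^TD^2h_k\,z\,dx=\int\chi_k(g)\int h(gx)\,\partial_z^2\varphi(x)\,dx\,dg\ge\int\varphi(x)\int z^Tg^TD^2h(gx)g\,z\;\chi_k(g)\,dg\,dx .
\]
The inner integral is finite for $x\ne o$, since $\chi_k$ is bounded, $gx/|x|$ has law $\sigma$ under $dg$, and $\|R_K\|\le\operatorname{tr}R_K\in L^1(\sigma)$ by \eqref{eq:trace}. Letting $z$ run through a countable dense set, we obtain $D^2h_k(x)\succeq\int g^TD^2h(gx)g\,\chi_k(g)\,dg$ for almost every $x$, and by homogeneity for $\sigma$-almost every $x=u$. Since $g$ maps $u^\perp$ isometrically onto $(gu)^\perp$, the restriction of $g^TD^2h(gu)g$ to $u^\perp$ has determinant $\det R_K(gu)$.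

Minkowski's inequality $\det(A+B)^{1/D}\ge\det(A)^{1/D}+\det(B)^{1/D}$ for $A,B\succeq0$ shows that $\det^{1/D}$ is monotone and concave on positive semidefinite $D\times D$ matrices; composing with the increasing concave function $t^\theta$, so is $\det^{1/(D+2)}$. Let $R_k(u)$ be the restriction of $D^2h_k(u)$ to $u^\perp$. By Jensen's inequality, $(\det R_k(u))^{1/(D+2)}\ge\int(\det R_K(gu))^{1/(D+2)}\chi_k(g)\,dg$ for almost every $u$, and integrating over $u$ with the rotation invariance of $\sigma$ gives $\int(\det R_k)^{1/(D+2)}d\sigma\ge E(K)$. Let $K_k$ have support function $h_k+\frac1k|\cdot|$. Then $R_{K_k}=R_k+\frac1kI\succ0$, and $E(K_k)\ge E(K)$ by monotonicity.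
\end{proof}

\section{Points in convex position near a paraboloid}\label{sec:kappa}

Let $q(x)=|x|^2/2$ on $\mathbb R^D$. For compact $Q\subset\mathbb R^D$ and $\varepsilon>0$ let $\mathcal W(Q,\varepsilon,n)$ be the set of $(x_i,s_i)_{i\le n}\in(Q\times\mathbb R)^n$ such that for every $i$
\[
|s_i-q(x_i)|\le\varepsilon,\quad\text{and there is }p_i\text{ with }|p_i-x_i|\le2\sqrt\varepsilon,\quad s_i+p_i\cdot(x_j-x_i)<s_j\ \ (j\ne i).
\]
So the points are in convex position, lie within height $\varepsilon$ of the paraboloid, and have supporting slopes $p_i$ close to the slope $x_i=\nabla q(x_i)$ of the paraboloid. The slope condition is what lets distant groups of points ignore each other, see (W3); it will cost nothing in the upper bound, where it follows from closeness to $q$ on a larger cube. The set $\mathcal W(Q,\varepsilon,n)$ is the projection of an intersection of an open and a closed set, hence $\sigma$-compact. Let $W(Q,\varepsilon,n)$ be its Lebesgue measure, $W(Q,\varepsilon,0)=1$, and $w(\varepsilon,n)=W([0,1]^D,\varepsilon,n)$.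

\begin{itemize}
\item[(W1)] \emph{$W$ is nondecreasing in $Q$ and $\varepsilon$, and $W(Q,\varepsilon,n+k)\le W(Q,\varepsilon,n)(2\varepsilon|Q|)^k$.} Deleting $k$ points leaves an element of $\mathcal W(Q,\varepsilon,n)$, and each deleted point lies in a set of measure $2\varepsilon|Q|$.
\item[(W2)] \emph{$W(b+rQ,r^2\varepsilon,n)=r^{(D+2)n}W(Q,\varepsilon,n)$ for $b\in\mathbb R^D$, $r>0$.} The map $(x,s,p)\mapsto(rx,r^2s,rp)$ takes the conditions for $(Q,\varepsilon)$ to those for $(rQ,r^2\varepsilon)$ and has Jacobian $r^{D+2}$ in $(x,s)$. The map $(x,s,p)\mapsto(x+b,\,s+b\cdot x+q(b),\,p+b)$ has Jacobian $1$ in $(x,s)$ and preserves $s-q(x)$, $p-x$ and $s_i+p_i\cdot(x_j-x_i)-s_j$.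
\item[(W3)] \emph{If $Q_1,\dots,Q_k\subset Q$ have pairwise distances at least $5\sqrt\varepsilon$ and $\sum_jn_j=n$, then $W(Q,\varepsilon,n)\ge\frac{n!}{\prod_jn_j!}\prod_jW(Q_j,\varepsilon,n_j)$.} If $r=|y-x_i|\ge5\sqrt\varepsilon$, then
\[
s_i+p_i\cdot(y-x_i)\le q(x_i)+\varepsilon+x_i\cdot(y-x_i)+2\sqrt\varepsilon\,r=q(y)-\tfrac{r^2}2+2\sqrt\varepsilon\,r+\varepsilon\le q(y)-\tfrac32\varepsilon ,
\]
since $-r^2/2+2\sqrt\varepsilon\,r$ decreases for $r\ge2\sqrt\varepsilon$ and equals $-\frac52\varepsilon$ at $r=5\sqrt\varepsilon$. A point $(y,s)$ of another group has $s\ge q(y)-\varepsilon$, so the required inequality between groups holds automatically. The multinomial coefficient counts the distributions of labels, which give disjoint sets.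
\end{itemize}

The upper bound will need a limit superior for one small $\varepsilon$, the lower bound a limit inferior for every small $\varepsilon$. The next lemma shows that one constant serves both: by (W2) and (W3), a good configuration of $n_0$ points can be copied into many small subcubes.

\begin{lemma}\label{lem:kappa}
Let $\bar\kappa(\varepsilon)=\limsup_nn^{2/D}w(\varepsilon,n)^{1/n}$, which is nondecreasing in $\varepsilon$, and $\kappa=\kappa_d=\lim_{\varepsilon\downarrow0}\bar\kappa(\varepsilon)$. Then $\kappa\in(0,\infty]$, and $\liminf_nn^{2/D}w(\varepsilon,n)^{1/n}\ge\kappa$ for every $\varepsilon\in(0,\frac12]$.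
\end{lemma}

\begin{proof}
Fix $\varepsilon\in(0,\frac12]$, $\varepsilon_0<\frac1{25}$, $n_0\ge1$, and put $\tau=5\sqrt{\varepsilon_0}<1$. Cut $[0,1]^D$ into $k^D$ cubes of side $1/k$ and shrink each about its center to side $(1-\tau)/k$. With $\varepsilon'=\varepsilon_0((1-\tau)/k)^2$ the mutual distances are at least $\tau/k\ge5\sqrt{\varepsilon'}$, and $\varepsilon'\le\varepsilon$ for large $k$. Place $n_0$ points in each cube. By (W1)--(W3), for $n=n_0k^D$,
\[
w(\varepsilon,n)^{1/n}\ge(n!)^{1/n}(n_0!)^{-1/n_0}\Bigl(\frac{1-\tau}k\Bigr)^{D+2}w(\varepsilon_0,n_0)^{1/n_0}.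
\]
With $n!\ge(n/e)^n$, $n_0!\le en_0(n_0/e)^{n_0}$ and $k^{-(D+2)}=(n_0/n)^{1+2/D}$ this gives
\[
n^{2/D}w(\varepsilon,n)^{1/n}\ge c(n_0,\varepsilon_0):=(1-5\sqrt{\varepsilon_0})^{D+2}(en_0)^{-1/n_0}\,n_0^{2/D}w(\varepsilon_0,n_0)^{1/n_0}.
\]
For general $n$ let $k$ be minimal with $n'=n_0k^D\ge n$. By (W1) and $2\varepsilon\le1$ we have $w(\varepsilon,n)\ge w(\varepsilon,n')$. With $c=c(n_0,\varepsilon_0)$, which we may assume positive,
\[
n^{2/D}w(\varepsilon,n)^{1/n}\ge c^{\,n'/n}\,(n/n')^{2/D}\,(n')^{-\frac2D\frac{n'-n}n}\longrightarrow c ,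
\]
because $(n'-n)/n\le(k/(k-1))^D-1=O(1/k)$ and $\log n'=O(\log k)$. So $\liminf_nn^{2/D}w(\varepsilon,n)^{1/n}\ge c(n_0,\varepsilon_0)$ for all $n_0,\varepsilon_0$.

For $n_0=1$ we have $w(\varepsilon_0,1)=2\varepsilon_0$, so $c(1,\varepsilon_0)>0$ is a lower bound for $\bar\kappa(\varepsilon)$ that does not depend on $\varepsilon$; hence $\kappa>0$. Letting $n_0\to\infty$ along a sequence that realizes $\bar\kappa(\varepsilon_0)$, the limit inferior is at least $(1-5\sqrt{\varepsilon_0})^{D+2}\bar\kappa(\varepsilon_0)\ge(1-5\sqrt{\varepsilon_0})^{D+2}\kappa$. Let $\varepsilon_0\to0$.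
\end{proof}

Finiteness of $\kappa$ is Corollary~\ref{cor:finite} below; this $\kappa$ is the constant of Theorem~\ref{thm:ldp}(a).

\begin{remark}\label{rem:kappa2}
For $d=2$, Lemma~\ref{lem:planar} gives $\kappa_2=e^2/4$, so the limit in Theorem~\ref{thm:ldp}(a) is $\pi^2e^2$. For the upper bound, order a tuple in $\mathcal W([0,1],\varepsilon,n)$ by abscissas; then $p_1<m_1<\dots<m_{n-1}<p_n$, so all slopes lie in $[-2\sqrt\varepsilon,1+2\sqrt\varepsilon]$ and $w(\varepsilon,n)\le2\varepsilon n(1+4\sqrt\varepsilon)^{n-1}/(2n-1)!$. For the lower bound apply the lemma with $a=1$, $I=[0,1]$, $\eta=\varepsilon$. By the Glivenko--Cantelli theorem, for fixed $\delta>0$ the event that $|x_i-i/n|\le\delta$ and $|m_i-i/n|\le\delta$ for all $i$ has probability tending to $1$. On it choose $p_1=m_1-\delta$, $p_n=m_{n-1}+\delta$ and $p_i\in(m_{i-1},m_i)$ otherwise; then $|p_i-x_i|\le3\delta+1/n$. The increment of $s_i-q(x_i)$ from $i$ to $i+1$ is $(x_{i+1}-x_i)(m_i-\frac12(x_i+x_{i+1}))$, so $|s_i-q(x_i)|\le\varepsilon/2+2\delta+1/n$. For small $\delta$ this yields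 $w(\varepsilon,n)\ge(1-o(1))\,\varepsilon n/(2n-1)!$. Hence $e^2/4\le\bar\kappa(\varepsilon)\le(1+4\sqrt\varepsilon)e^2/4$.
\end{remark}

\section{The lower bound for smooth bodies}\label{sec:lower}

\subsection{Patches}

Near $\xi$ the support function is, up to an affine function, the quadratic form $\frac12x^TRx$, which becomes $q$ in the variable $x'=R^{1/2}x$. We therefore cut the sphere into patches that are cubes in this variable. For $A\succ0$ on $\xi^\perp$ and $\delta>0$ let
\[
F_A(\xi,\delta)=\Bigl\{\frac{\xi+x}{|\xi+x|}:A^{1/2}x\in\bigl[-\tfrac\delta2,\tfrac\delta2\bigr]^D\Bigr\}.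
\]
Let $B(u,r)=\{v\in\mathbb S^{d-1}:|v-u|\le r\}$. If $aI\preceq A\preceq bI$ with $0<a\le b$, then \eqref{eq:lip} gives
\begin{equation}\label{eq:regular}
B(\xi,c_1\delta)\subset F_A(\xi,\delta)\subset B(\xi,c_2\delta),\qquad c_1=\frac1{10\sqrt b},\quad c_2=\frac12\sqrt{D/a},\qquad\delta\le4\sqrt b .
\end{equation}
Indeed, points of the patch have $|x|\le c_2\delta$; and if $|u-\xi|\le c_1\delta\le\frac25$, then $\langle u,\xi\rangle\ge\frac35$ and $|A^{1/2}x_u|\le5\sqrt b\,c_1\delta=\delta/2$. The shapes of the patches vary with $\xi$, so they do not tile the sphere, but they can be packed up to a set of small measure.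

\begin{theorem}[Vitali; see {\cite[2.8.17]{Fed}}]\label{thm:V}
Let $A\subset\mathbb S^{d-1}$ be measurable, $0<c_1\le c_2$, and let $\mathcal F$ be a family of closed sets $F(u,\delta)$ with $B(u,c_1\delta)\subset F(u,\delta)\subset B(u,c_2\delta)$ that contains, for each $u\in A$, sets $F(u,\delta)$ with arbitrarily small $\delta$. Then countably many pairwise disjoint members of $\mathcal F$ cover $\sigma$-almost all of $A$.
\end{theorem}

In particular finitely many disjoint members cover $A$ up to a set of prescribed small measure.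

\subsection{The bound}

\begin{proposition}\label{prop:lower}
Let $K$ be of class $C^2_+$ and $\rho>0$. Then $v_*(U_\rho(K))\ge\omega^{2/D}\kappa\,E(K)^{1/\theta}$.
\end{proposition}

\begin{proof}
Since $E(K)>0$, the body $K$ has interior points (Lemma~\ref{lem:elem}), and by \eqref{eq:inv} we may assume $r_1B^d\subset K\subset r_2B^d$ with $r_1>0$. Let $h=h_K$, $R=R_K$, and $r_0I\preceq R(u)\preceq MI$ for all $u$, with $r_0>0$. Constants $C$ depend only on $K$ and $d$.

\emph{Step 1: uniform strict convexity.} This replaces the paraboloid in (W3). The function $h-r_0|\cdot|$ is $C^2$ off $o$ with positive semidefinite Hessian, so it is convex on every line that avoids $o$, and by continuity on every line. It lies above its tangent plane at $u$, which by homogeneity is $v\mapsto\langle\nabla h(u)-r_0u,v\rangle$. Thus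
\begin{equation}\label{eq:strict}
h(v)-\langle\nabla h(u),v\rangle\ge r_0(1-\langle u,v\rangle)=\tfrac{r_0}2|u-v|^2\qquad(u,v\in\mathbb S^{d-1}).
\end{equation}

\emph{Step 2: patches with margins.} Fix $\kappa'\in(0,\kappa)$, $\zeta,\tau\in(0,\frac12)$ and $\beta>0$; then $\varepsilon_0\in(0,\frac1{16}]$, small in terms of $\tau$ and $K$; then $\delta_0\in(0,1]$, small in terms of the preceding. By \eqref{eq:regular} and Theorem~\ref{thm:V} there are disjoint patches $F_j=F_{R_j}(\xi_j,\delta_j)$, $j\le J$, with $R_j=R(\xi_j)$, $\delta_j\le\delta_0$ and $\sigma(\bigcup_jF_j)\ge1-\beta$. Let $\delta_j'=(1-\tau)\delta_j$ and $F_j'=F_{R_j}(\xi_j,\delta_j')$. On $F_j$ we have $|x|\le C\delta_j\le\frac12$ for small $\delta_0$. We claim that, with $c_3=\min(\frac14,\frac1{10\sqrt M})$,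
\begin{equation}\label{eq:margin}
|u-v|\ge c_3\tau\max(\delta_j,\delta_l)\qquad(u\in F_j',\ v\in F_l',\ j\ne l).
\end{equation}
By symmetry it suffices to prove $|u-v|\ge c_3\tau\delta_j$. This holds if $|u-v|\ge\frac14$. Otherwise $\langle u,\xi_j\rangle\ge(5/4)^{-1/2}>0.85$ and $\langle v,\xi_j\rangle>0.6$, so \eqref{eq:lip} applies in the chart at $\xi_j$. Since $u\in F_j'$ and $v\notin F_j$, we have $|R_j^{1/2}(x_u-x_v)|\ge\tau\delta_j/2$, hence $|u-v|\ge\frac15|x_u-x_v|\ge\tau\delta_j/(10\sqrt M)$.

In the chart at $\xi=\xi_j$ let $T(x)=\langle\nabla h(\xi),\xi+x\rangle$ and define $\phi$ by $h(\xi+x)=T(x)+\frac12x^TR_jx+\phi(x)$. The function $\phi$ vanishes at $0$ with its first and second derivatives, and $D^2h$ is uniformly continuous on $\{\frac12\le|y|\le2\}$. So for small $\delta_0$ we have on every patch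
\[
|\phi|\le\varepsilon_0\delta_j^2,\qquad|\nabla\phi|\le\sqrt{\varepsilon_0}\,\delta_j,\qquad(1+|x|^2)^{-(d+1)/2}\ge1-\zeta .
\]

\emph{Step 3: the configurations.} Let $n=\sum_jn_j$ with all $n_j\ge1$, and distribute the labels $1,\dots,n$ among the patches accordingly. For patch $j$ take a tuple $(x_i',s_i')$ in $\mathcal W([-\delta_j'/2,\delta_j'/2]^D,\varepsilon_0\delta_j'^2,n_j)$ with slopes $p_i$, and let $(u_i,t_i)$ be the half-space with chart coordinates $x_i=R_j^{-1/2}x_i'$, $s_i=s_i'+T(x_i)$. Then $u_i\in F_j'$. Define $y_i\in\mathbb R^d$ by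
\[
\langle y_i,\xi+x\rangle=T(x)+s_i'+p_i\cdot(R_j^{1/2}x-x_i').
\]
At $x=x_i$ the value is $s_i$, and at $x=x_k$ for another point of the same patch it is less than $T(x_k)+s_k'=s_k$. So \eqref{eq:facet} holds within the patch.

For points of other patches we compare $y_i$ with the boundary point $\nabla h(u_i)$ of $K$. Let $z_i=y_i-\nabla h(u_i)$. By homogeneity, $x\mapsto\langle\nabla h(u_i),\xi+x\rangle$ is the tangent plane of $x\mapsto h(\xi+x)$ at $x_i$; it has value $T(x_i)+q(x_i')+\phi(x_i)$ and gradient $\nabla T+R_j^{1/2}x_i'+\nabla\phi(x_i)$ there. Hence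
\[
\langle z_i,\xi+x\rangle=a_i+\nu_i\cdot(x-x_i),\qquad a_i=s_i'-q(x_i')-\phi(x_i),\qquad\nu_i=R_j^{1/2}(p_i-x_i')-\nabla\phi(x_i),
\]
with $|a_i|\le2\varepsilon_0\delta_j^2$ and $|\nu_i|\le(2\sqrt M+1)\sqrt{\varepsilon_0}\,\delta_j$. It follows that
\begin{equation}\label{eq:tclose}
|t_i-h(u_i)|=|\langle z_i,u_i\rangle|=\frac{|a_i|}{|\xi+x_i|}\le2\varepsilon_0\delta_j^2,
\end{equation}
and, since $z_i=\nu_i+(a_i-\nu_i\cdot x_i)\xi$, that $|z_i|\le|a_i|+2|\nu_i|\le C\sqrt{\varepsilon_0}\,\delta_j$. Let $u_k\in F_l'$ with $l\ne j$, and $r=|u_i-u_k|$. By \eqref{eq:strict}, \eqref{eq:tclose} for $i$ and $k$, and then \eqref{eq:margin},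
\begin{align*}
\langle y_i,u_k\rangle-t_k&\le h(u_k)-\tfrac{r_0}2r^2+\langle z_i,u_i\rangle+|z_i|\,r-t_k\\
&\le-\tfrac{r_0}2r^2+2\varepsilon_0\delta_j^2+C\sqrt{\varepsilon_0}\,\delta_jr+2\varepsilon_0\delta_l^2\le r^2\Bigl(-\frac{r_0}2+\frac{4\varepsilon_0}{(c_3\tau)^2}+\frac{C\sqrt{\varepsilon_0}}{c_3\tau}\Bigr),
\end{align*}
which is negative when $\varepsilon_0$ is small in terms of $\tau$ and $K$. So \eqref{eq:facet} holds for all $n$ half-spaces.

\emph{Step 4: $P$ is a polytope near $K$.} By \eqref{eq:tclose}, $|t_i-h(u_i)|\le\delta_0^2$. Since $h\ge r_1$ on the sphere, $t_i\ge(1-\delta_0^2/r_1)h(u_i)$, so $P\supset(1-\delta_0^2/r_1)K$ for $\delta_0^2<r_1$. Thus $P$ has interior points and $h_P\ge h-\delta_0^2r_2/r_1$. For the opposite inequality we need the normals to be dense. There is $c_d>0$ with $\sigma(B(u,r))\ge c_dr^D$ for $r\le1$. For small $\beta$, every cap of radius $2(\beta/c_d)^{1/D}\le1$ has measure larger than $\beta$, so it meets some $F_j$, which has diameter at most $C\delta_0$ and contains some $u_i$ because $n_j\ge1$. Hence every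 unit vector $u$ is within $\eta=2(\beta/c_d)^{1/D}+C\delta_0$ of some $u_i$, and for $y\in P$,
\[
\langle y,u\rangle\le t_i+|y|\eta\le h(u)+r_2\eta+\delta_0^2+|y|\eta .
\]
If $\eta\le\frac12$, the choice $u=y/|y|$ gives $|y|\le4r_2+2$. So $P$ is bounded and $h_P\le h+C(\eta+\delta_0^2)$. For small $\beta$ and $\delta_0$ the configuration lies in $\mathcal P_n$ by Lemma~\ref{lem:config}, and $P\in U_\rho(K)$.

\emph{Step 5: counting.} The change of variables $(x',s')\mapsto(x,s)$ has Jacobian $(\det R_j)^{-1/2}$, and different distributions of labels give disjoint sets. By \eqref{eq:chart} and (W2),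
\[
v_n(U_\rho(K))\ge\frac{n!}{\prod_jn_j!}\prod_j\Bigl[\omega^{-1}(1-\zeta)(\det R_j)^{-1/2}\delta_j'^{\,D+2}\Bigr]^{n_j}w(\varepsilon_0,n_j).
\]
Put $b_j=\omega^{-1}(1-\zeta)\kappa'(\det R_j)^{-1/2}\delta_j'^{\,D+2}$, and choose $n_j$ with $n_j/n\to b_j^\theta/\sum_lb_l^\theta$. Then $n_j\to\infty$, so $w(\varepsilon_0,n_j)\ge(\kappa'n_j^{-2/D})^{n_j}$ for large $n$ by Lemma~\ref{lem:kappa}, and Lemma~\ref{lem:alloc} gives $v_*(U_\rho(K))\ge(\sum_jb_j^\theta)^{1/\theta}$. By \eqref{eq:chart}, $\omega\sigma(F_j)\le(\det R_j)^{-1/2}\delta_j^D$. With $(D+2)\theta=D$ and $\frac12-\frac\theta2=\frac1{D+2}$,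
\[
\sum_jb_j^\theta\ge\bigl(\omega^{-1}(1-\zeta)\kappa'\bigr)^\theta(1-\tau)^D\,\omega\sum_j\sigma(F_j)(\det R_j)^{1/(D+2)}.
\]
The function $(\det R)^{1/(D+2)}$ is uniformly continuous and bounded on the sphere, so the last sum tends to $E(K)$ as $\delta_0,\beta\to0$. Letting then $\zeta,\tau\to0$ and $\kappa'\to\kappa$, the bound for $v_*$ becomes $\omega^{-1}\kappa\,\omega^{1/\theta}E(K)^{1/\theta}=\omega^{2/D}\kappa E(K)^{1/\theta}$.
\end{proof}

\subsection{The constant $\kappa$ is finite}

A crude upper bound on $v_n$ of the right order comes from the metric entropy of the space of convex bodies.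

\begin{theorem}[Bronshtein \cite{Br}]\label{thm:BR}
For $r>0$ there are $C,\eta_0$, depending on $r$ and $d$, such that for $0<\eta\le\eta_0$ the convex bodies contained in $rB^d$ can be covered by at most $\exp(C\eta^{-D/2})$ Hausdorff balls of radius $\eta$ centered at convex bodies.
\end{theorem}

\begin{corollary}\label{cor:finite}
$\kappa<\infty$.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:BR} with $r=2$, $\eta=n^{-2/D}$, and let $L_1,\dots,L_N$ be the centers, $N\le e^{Cn}$. For a configuration in $\mathcal P_n$ with $P\subset2B^d$ there is $k$ with $|t_i-h_{L_k}(u_i)|=|h_P(u_i)-h_{L_k}(u_i)|\le\eta$ for all $i$. For fixed $k$ these configurations have $\lambda^n$-measure at most $(2\eta)^n$. Hence $v^*(U_1(B^d))\le2e^C$, while Proposition~\ref{prop:lower} gives $v_*(U_1(B^d))\ge\omega^{2/D}\kappa$.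
\end{proof}

\section{The upper bound for arbitrary bodies}\label{sec:upper}

\begin{proposition}\label{prop:upper}
For every convex body $K$ and $\eta>0$ there is $\rho>0$ with
\[
v^*(U_\rho(K))\le\omega^{2/D}\kappa\,(E(K)+\eta)^{1/\theta}.
\]
\end{proposition}

Three difficulties appear. The matrix $R_K(\xi)$ may be singular, so that the variable $R^{1/2}x$ is useless; we add $\frac\alpha2|x|^2$ to the heights, which preserves convex position, and work with $R+\alpha I$. The function $\det R_K$ is only measurable; we center the patches at Lebesgue points. Finally, the patches leave a set $N$ of directions uncovered. The bound $|t_i-h_K(u_i)|<\rho$ gives a factor $2\rho\,\sigma(N)$ per point with normal in $N$, which lacks the decay $n^{-2/D}$ and would dominate everything. The net of Corollary~\ref{cor:finite} restores the decay but costs $e^{Cn}$. A net that is coarser by the factor $\sigma(N)^{-1/2}$ makes both the cost and the contribution of $N$ small.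

\begin{proof}
Let $h=h_K$, $R=R_K$, and fix $\alpha,\zeta,\beta\in(0,1)$. Put $R_\alpha=R+\alpha I$ and $g_\alpha=(\det R_\alpha)^{1/(D+2)}$. By the arithmetic-geometric mean inequality $g_\alpha\le(\frac1D\operatorname{tr}R+1)^\theta\le\frac1D\operatorname{tr}R+1$, which is integrable by \eqref{eq:trace}; so $\int g_\alpha\,d\sigma\to E(K)$ as $\alpha\to0$ by dominated convergence. Since $0<\kappa<\infty$, there is $\varepsilon_1\le\frac1{16}$ with $\bar\kappa(\varepsilon_1)<\kappa(1+\zeta)$, and then $C_1\ge1$ with
\begin{equation}\label{eq:wupper}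
w(\varepsilon_1,m)\le C_1\bigl(\kappa(1+\zeta)m^{-2/D}\bigr)^m\qquad\text{for all }m\ge0,
\end{equation}
where the power is read as $1$ for $m=0$.

\emph{Step 1: patches.} Choose $M$ with $\sigma(\|R\|>M)\le\beta/2$. Let $A$ be the set of Alexandrov points $\xi$ with $\|R(\xi)\|\le M$ that are Lebesgue points of $g_\alpha$, meaning that the mean of $|g_\alpha-g_\alpha(\xi)|$ over $B(\xi,r)$ tends to $0$ as $r\to0$. Then $\sigma(A)\ge1-\beta/2$. For $\xi\in A$ the patches $F=F_{R_\alpha(\xi)}(\xi,\delta)$ satisfy \eqref{eq:regular} with $a=\alpha$, $b=M+1$; hence $\sigma(B(\xi,c_2\delta))\le C'\sigma(F)$ with $C'$ independent of small $\delta$, and the mean of $|g_\alpha-g_\alpha(\xi)|$ over $F$ also tends to $0$. If $R_\alpha(\xi)^{1/2}x\in[-\delta,\delta]^D$, then $|x|\le\sqrt{D/\alpha}\,\delta$. With $T(x)=\langle\nabla h(\xi),\xi+x\rangle$ and \eqref{eq:taylor}, there is $\delta_0(\xi)>0$ such that for $\delta\le\delta_0(\xi)$: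
\begin{itemize}
\item[(i)] if $R_\alpha(\xi)^{1/2}x\in[-\delta,\delta]^D$, then $|x|\le1$, $(1+|x|^2)^{-d/2}\ge1-\zeta$, and $|h(\xi+x)-T(x)-\frac12x^TR(\xi)x|\le\frac12\varepsilon_1\delta^2$;
\item[(ii)] $\sigma(F)g_\alpha(\xi)\le\int_Fg_\alpha\,d\sigma+\zeta\sigma(F)$.
\end{itemize}
By Theorem~\ref{thm:V} there are disjoint patches $F_j=F_{A_j}(\xi_j,\delta_j)$, $1\le j\le J$, with $\xi_j\in A$, $A_j=R_\alpha(\xi_j)$, $\delta_j\le\delta_0(\xi_j)$, such that $N=\mathbb S^{d-1}\setminus\bigcup_jF_j$ has $\sigma(N)\le\beta$. Choose $\rho\in(0,1]$ with $\sqrt2\,\rho\le\frac12\varepsilon_1\delta_j^2$ for all $j$.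

\emph{Step 2: normals in $F_j$.} Consider a configuration in $\mathcal P_n$ with $P\in U_\rho(K)$, and work in the chart at $\xi=\xi_j$ with the half-spaces whose normal lies in $F_j$. By Lemma~\ref{lem:config}, $s_i=h_P(\xi+x_i)$, and the functions $\ell_i(x)=\langle y_i,\xi+x\rangle$ satisfy $\ell_i\le h_P(\xi+\cdot)$ since $y_i\in P$, $\ell_i(x_i)=s_i$, and $\ell_i(x_k)<s_k$ for $k\neq i$. Introduce
\[
x'=A_j^{1/2}x,\qquad s'=s-T(x)+\tfrac\alpha2|x|^2,\qquad\psi(x')=h_P(\xi+x)-T(x)+\tfrac\alpha2|x|^2,
\]
so that $x_i'\in[-\delta_j/2,\delta_j/2]^D$ and $s_i'=\psi(x_i')$. Let $\varepsilon=\varepsilon_1\delta_j^2$. Since $q(x')=\frac12x^TR(\xi)x+\frac\alpha2|x|^2$, property (i) gives on the doubled cube $[-\delta_j,\delta_j]^D$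
\[
|\psi-q|\le\rho|\xi+x|+\tfrac12\varepsilon_1\delta_j^2\le\varepsilon .
\]
The affine function $\ell_i'(x')=\ell_i(x)-T(x)+\alpha(x_i\cdot x-\frac12|x_i|^2)$ satisfies $\ell_i'\le\psi$, $\ell_i'(x_i')=s_i'$ and $\ell_i'(x_k')<s_k'$ for $k\ne i$, because $x_i\cdot x-\frac12|x_i|^2\le\frac12|x|^2$ with equality at $x=x_i$. Let $p_i$ be its gradient in $x'$. As $2\sqrt\varepsilon=2\sqrt{\varepsilon_1}\,\delta_j\le\delta_j/2$, the point $x_i'+z$ lies in the doubled cube for $|z|=2\sqrt\varepsilon$, and
\[
q(x_i')-\varepsilon+p_i\cdot z\le\ell_i'(x_i'+z)\le\psi(x_i'+z)\le q(x_i'+z)+\varepsilon=q(x_i')+x_i'\cdot z+3\varepsilon .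
\]
Thus $(p_i-x_i')\cdot z\le4\varepsilon$, and taking $z$ parallel to $p_i-x_i'$ gives $|p_i-x_i'|\le2\sqrt\varepsilon$. So in the coordinates $(x',s')$ the $m$ half-spaces with normal in $F_j$ form an element of $\mathcal W([-\delta_j/2,\delta_j/2]^D,\varepsilon_1\delta_j^2,m)$. The map $(x',s')\mapsto(x,s)$ has Jacobian $(\det A_j)^{-1/2}$, and the density in \eqref{eq:chart} is at most $\omega^{-1}$. By (W2) and \eqref{eq:wupper}, the set of such $m$-tuples has $\lambda^m$-measure at most
\[
\bigl[\omega^{-1}(\det A_j)^{-1/2}\delta_j^{D+2}\bigr]^mw(\varepsilon_1,m)\le C_1\bigl(b_jm^{-2/D}\bigr)^m,\qquad b_j=\omega^{-1}\kappa(1+\zeta)(\det A_j)^{-1/2}\delta_j^{D+2}.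
\]

\emph{Step 3: normals in $N$.} Since $\rho\le1$, all $P\in U_\rho(K)$ lie in a ball that depends only on $K$. Apply Theorem~\ref{thm:BR} with $\eta_n=\beta^{-1/2}n^{-2/D}$. For large $n$ we obtain at most $\exp(C\beta^{D/4}n)$ centers $L_k$, with $C$ depending only on $K$ and $d$. If $d_H(P,L_k)\le\eta_n$, the half-spaces with normal in $N$ lie in $\{(u,t):u\in N,\ |t-h_{L_k}(u)|\le\eta_n\}$, a set of $\lambda$-measure at most $2\eta_n\beta=2\beta^{1/2}n^{-2/D}$. So $n_0\le n$ such half-spaces contribute at most $(b_0n_0^{-2/D})^{n_0}$ with $b_0=2\beta^{1/2}$.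

\emph{Step 4: summation.} For fixed $k$ and a fixed distribution of the labels over $N,F_1,\dots,F_J$, the configurations lie in the product of the sets from Steps 2 and 3. Summing over $k$ and the distributions, and using Lemma~\ref{lem:alloc} for each of the at most $(n+1)^{J+1}$ vectors $(n_0,\dots,n_J)$,
\[
v_n(U_\rho(K))\le e^{C\beta^{D/4}n}\,C_1^J\,(n+1)^{J+1}\,n^{-2n/D}\Bigl(\sum_{j=0}^Jb_j^\theta\Bigr)^{n/\theta}.
\]
By \eqref{eq:chart} and (i), $(\det A_j)^{-1/2}\delta_j^D\le\omega\sigma(F_j)/(1-\zeta)$. As in the lower bound, $b_j^\theta$ contains the factor $(\det A_j)^{-\theta/2}\delta_j^D=(\det A_j)^{-1/2}\delta_j^D\,g_\alpha(\xi_j)$, so by (ii) and the disjointness of the patches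
\[
v^*(U_\rho(K))\le e^{C\beta^{D/4}}\Bigl((2\beta^{1/2})^\theta+\bigl(\omega^{-1}\kappa(1+\zeta)\bigr)^\theta\frac\omega{1-\zeta}\Bigl(\int g_\alpha\,d\sigma+\zeta\Bigr)\Bigr)^{1/\theta}.
\]
As $\alpha,\zeta,\beta\to0$ the right side tends to $\omega^{2/D}\kappa E(K)^{1/\theta}$, which is strictly less than $\omega^{2/D}\kappa(E(K)+\eta)^{1/\theta}$. Fix $\alpha,\zeta,\beta$ small enough, and take the corresponding $\rho$.
\end{proof}

Comparing the two propositions yields a purely geometric fact, which gives the goodness of $J$.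

\begin{corollary}\label{cor:usc}
$E$ is upper semicontinuous on the space of convex bodies.
\end{corollary}

\begin{proof}
Given $K_0$ and $\eta>0$, take $\rho$ from Proposition~\ref{prop:upper}, and let $K\in U_\rho(K_0)$. By Lemma~\ref{lem:smooth} there is a body $L\in U_\rho(K_0)$ of class $C^2_+$ with $E(L)\ge E(K)$. For small $\rho'$ we have $U_{\rho'}(L)\subset U_\rho(K_0)$, so
\[
\omega^{2/D}\kappa E(L)^{1/\theta}\le v_*(U_{\rho'}(L))\le v^*(U_\rho(K_0))\le\omega^{2/D}\kappa(E(K_0)+\eta)^{1/\theta}.
\]
Since $0<\kappa<\infty$, we get $E(K)\le E(L)\le E(K_0)+\eta$.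
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

For a set $\mathcal A$ of convex bodies let
\[
E^*(\mathcal A)=\sup\{E(K):K\in\mathcal A,\ \Phi(K)=1,\ \operatorname{int}K\ne\emptyset,\ \mathbf c(K)=o\},\qquad\sup\emptyset=0,
\]
so that $\inf_{\mathcal A}J=-\frac1\theta\log E^*(\mathcal A)$. The local bounds become global through the compactness of $\mathcal K$.

\begin{proposition}\label{prop:global}
Let $i\in\{0,1\}$. For closed $\mathcal C$ and open $\mathcal O$,
\[
v^*(\mathcal S_i(\mathcal C))\le\omega^{2/D}\kappa\,E^*(\mathcal C)^{1/\theta},\qquad v_*(\mathcal S_i(\mathcal O))\ge\omega^{2/D}\kappa\,E^*(\mathcal O)^{1/\theta}.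
\]
\end{proposition}

\begin{proof}
\emph{Upper bound.} The closure $\overline{\mathcal S}$ of $\mathcal S_i(\mathcal C)$ is a compact subset of $\mathcal K$. It may contain bodies without interior points, where $\mathfrak s$ is undefined, but these have $E=0$ by Lemma~\ref{lem:elem}. If $K\in\overline{\mathcal S}$ has interior points, then $\mathfrak s$ is continuous at $K$, so $\mathfrak s(K)\in\mathcal C$, and $E(K)=\Phi(K)^\theta E(\mathfrak s(K))\le E^*(\mathcal C)$. Thus $E\le E^*(\mathcal C)$ on $\overline{\mathcal S}$. Given $\eta>0$, cover $\overline{\mathcal S}$ by finitely many of the neighborhoods from Proposition~\ref{prop:upper}. This gives $v^*(\mathcal S_i(\mathcal C))\le\omega^{2/D}\kappa(E^*(\mathcal C)+\eta)^{1/\theta}$; let $\eta\to0$.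

\emph{Lower bound.} Let $K\in\mathcal O$ with $\Phi(K)=1$, $\operatorname{int}K\ne\emptyset$, $\mathbf c(K)=o$. Take $K_k\to K$ from Lemma~\ref{lem:smooth} and put $L_k=\mathfrak s(K_k)$. Then $L_k$ is of class $C^2_+$, $L_k\to\mathfrak s(K)=K$, so $L_k\in\mathcal O$ for large $k$, and $E(L_k)=\Phi(K_k)^{-\theta}E(K_k)\ge\Phi(K_k)^{-\theta}E(K)\to E(K)$. Let $a_0=o$, $a_1=(\frac12,\dots,\frac12)$ and $\tau\in(0,1)$. The body $L=(1-\tau)L_k+a_i$ has $\Phi(L)=1-\tau<1$, shape $L_k\in\mathcal O$, and center of mass $a_i$; for $i=0$ the origin is an interior point of $L$, and for $i=1$ the center of mass is an interior point of $[0,1]^d$. All these conditions are open, so $U_\rho(L)\subset\mathcal S_i(\mathcal O)$ for small $\rho$. Proposition~\ref{prop:lower} and Lemma~\ref{lem:elem} give $v_*(\mathcal S_i(\mathcal O))\ge\omega^{2/D}\kappa(1-\tau)E(L_k)^{1/\theta}$. Let $\tau\to0$ and $k\to\infty$, and take the supremum over $K$.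
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ldp}]
Take $\mathcal C=\mathcal O$ to be the whole space, where $E^*=E(B^d)=1$ by Lemma~\ref{lem:iso}. Proposition~\ref{prop:global} gives
\begin{equation}\label{eq:total}
\lim_nn^{2/D}v_n(\mathcal S_i)^{1/n}=\omega^{2/D}\kappa\in(0,\infty)\qquad(i=0,1),
\end{equation}
by Lemma~\ref{lem:kappa} and Corollary~\ref{cor:finite}. For $i=0$ this is (a), by Lemma~\ref{lem:reduction}.

By the same lemma, the conditional law of the shape is $\nu_n(\mathcal A)=v_n(\mathcal S_i(\mathcal A))/v_n(\mathcal S_i)$, with $i=0$ in (b) and $i=1$ in (c). Dividing the bounds of Proposition~\ref{prop:global} by \eqref{eq:total} gives $\limsup_n\nu_n(\mathcal C)^{1/n}\le E^*(\mathcal C)^{1/\theta}$ and $\liminf_n\nu_n(\mathcal O)^{1/n}\ge E^*(\mathcal O)^{1/\theta}$, which are the two large deviation bounds, since $1/\theta=\frac{d+1}{d-1}$.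

If $J(K)<\infty$, then $\Phi(K)=1$, so $E(K)\le1$ by Lemma~\ref{lem:iso} and $J(K)\ge0$, with equality if and only if $K$ is a ball; a ball with $\Phi=1$ and center of mass $o$ is $B^d$. For goodness, the level set $\{J\le\ell\}$ is the set of $K$ with $\Phi(K)=1$, $\operatorname{int}K\ne\emptyset$, $\mathbf c(K)=o$ and $E(K)\ge e^{-\theta\ell}$. It is contained in the compact class $\mathcal K$, because $o=\mathbf c(K)\in K$. It is closed: a limit $K$ has $\Phi(K)=1$ and, by Corollary~\ref{cor:usc}, $E(K)\ge e^{-\theta\ell}>0$; hence $K$ has interior points by Lemma~\ref{lem:elem}, $\mathbf c$ is continuous at $K$, and $\mathbf c(K)=o$.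
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal C=\{K:d_H(K,B^d)\ge\varepsilon\}$, a closed set. Suppose $\inf_{\mathcal C}J=0$. Then the compact sets $\mathcal C\cap\{J\le1/k\}$, $k\ge1$, are nonempty and decreasing, so their intersection contains a body $K\in\mathcal C$ with $J(K)=0$, that is, $K=B^d\notin\mathcal C$, a contradiction. Choose $c$ with $0<c<\inf_{\mathcal C}J$. By Theorem~\ref{thm:ldp}(b), $\mu_n(\mathcal C)\le e^{-cn}$ for all large $n$. Since $\mu_n(\mathcal C)\to0$ for every $\varepsilon$, we have $\int F\,d\mu_n\to F(B^d)$ for every bounded continuous $F$.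
\end{proof}

The same argument with Theorem~\ref{thm:ldp}(c) shows that the shape of the typical cell, given $f(Z)=n$, also converges to $B^d$ exponentially fast.

\begin{remark}
Theorem~\ref{thm:main} alone needs neither Lemma~\ref{lem:smooth} nor Corollary~\ref{cor:usc}. Proposition~\ref{prop:lower} for the balls $(1-\tau)B^d$, $\tau\to0$, gives $v_*(\mathcal S_0)\ge\omega^{2/D}\kappa$. The closure of $\mathcal S_0(\mathcal C)$ contains no unit ball, since $\mathfrak s$ is continuous at balls, so $E(K)<1$ for each of its elements by Lemma~\ref{lem:iso}. Applying Proposition~\ref{prop:upper} with an $\eta$ depending on $K$ such that $E(K)+\eta<1$, and passing to a finite cover, we get $v^*(\mathcal S_0(\mathcal C))<\omega^{2/D}\kappa$.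
\end{remark}

\begin{thebibliography}{9}

\bibitem{Br} Bronshtein, Siberian Math. J. 17 (1976), 393--398.

\bibitem{EG} Evans and Gariepy, \emph{Measure Theory and Fine Properties of Functions}.

\bibitem{Fed} Federer, \emph{Geometric Measure Theory}.

\bibitem{thesis} Universit\"at Osnabr\"uck, \texttt{https://repositorium.uni-osnabrueck.de/\allowbreak bitstream/\allowbreak urn:nbn:de:gbv:700-2017021715545/\allowbreak 6/\allowbreak thesis\_bonnet.pdf}

\end{thebibliography}
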